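\title{A Grothendieck inequality for matrices with entries in $L_p$, $0<p<1$}

\begin{abstract}
Let $0<p<1$ and let $(f_{jk})$ be an $n\times n$ matrix of functions in $L_p(0,1)$ such that every sum $\sum_{j,k}\epsilon_j\delta_kf_{jk}$ with signs $\epsilon_j,\delta_k=\pm1$ has quasi-norm at most $1$. We prove that $\|\sum_{j,k}(u_j,v_k)f_{jk}\|\le K(p)$ for all vectors $u_j,v_k$ in the unit ball of $\ell_2$, where $K(p)$ depends neither on $n$ nor on the matrix. The proof tests the matrix on Gaussian exponentials of small frequency and compares the mean of the resulting function with its fluctuation. We also give a version with tensor coefficients, describe the corresponding multipliers, bound the best constant from both sides, and show that the inequality cannot be reduced to $L_1$ by a change of density.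
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $0<p<1$. The space $L_p(0,1)$ of real measurable functions carries the quasi-norm $\|f\|=(\int_0^1|f(t)|^p\,dt)^{1/p}$. It satisfies $\|f+g\|^p\le\|f\|^p+\|g\|^p$, but not the triangle inequality. We write $(u,v)$ and $|u|$ for the inner product and the norm of a real Hilbert space. For a matrix $f=(f_{jk})_{j,k=1}^n$ of functions put
\[
\|f\|_\pm=\max_{\epsilon_j=\pm1,\ \delta_k=\pm1}\Big\|\sum_{j,k}\epsilon_j\delta_kf_{jk}\Big\|,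
\]
where the two families of signs are chosen independently of each other. The following problem is posed in \cite{RSD}.

\medskip
\noindent\textbf{Problem.} \emph{Is there a constant $K=K(p)$, independent of $n$ and of the matrix, such that for every matrix $f$ with entries in $L_p(0,1)$ and $\|f\|_\pm\le1$,
\[
\Big\|\sum_{j,k=1}^n(u_j,v_k)f_{jk}\Big\|\le K
\]
whenever $u_1,\dots,u_n,v_1,\dots,v_n$ lie in the unit ball of $\ell_2$?}
\medskip

The matrix $f$ defines the bilinear map $B(s,t)=\sum s_jt_kf_{jk}$ on $\mathbb R^n\times\mathbb R^n$, and $\|f\|_\pm$ is its size on the vertices of the cubes $[-1,1]^n$. The problem asks whether the products $s_jt_k$ may be replaced by inner products. When the entries are constants, this is the classical Grothendieck inequality: there is an absolute constant $K_G$ such that for every real matrix $(b_{jk})$ and all $u_j,v_k$ in the unit ball of $\ell_2$,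
\begin{equation}\label{eq:G}
\Big|\sum_{j,k}(u_j,v_k)b_{jk}\Big|\le K_G\max_{\epsilon,\delta}\Big|\sum_{j,k}\epsilon_j\delta_kb_{jk}\Big| .
\end{equation}
(A short proof is in Section~\ref{sec:models}.) For entries $f_{jk}$ in a Banach space, the same inequality follows by applying \eqref{eq:G} to $b_{jk}=\phi(f_{jk})$ and taking the supremum over functionals $\phi$ of norm one. This suggests the answer yes.

For $p<1$ two tools are lost. First, $L_p(0,1)$ has no nonzero continuous functional: if $|\phi(f)|\le C\|f\|$, cut $(0,1)$ into $l$ intervals on each of which $\int|f|^p=\|f\|^p/l$, and obtain $|\phi(f)|\le Cl^{\,1-1/p}\|f\|\to0$. Second, averaging is unbounded: the functions $l^{1/p}\mathbf 1_{((i-1)/l,\,i/l)}$, $1\le i\le l$, have quasi-norm $1$, and their average equals $l^{1/p-1}$ almost everywhere. The second loss is felt in one of the simplest instances of the problem. Take $u_j=v_j=e_j$ orthonormal, so that the sum in question is the diagonal sum $\sum_jf_{jj}$. It is the average over all signs of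 $\sum_{j,k}\epsilon_j\epsilon_kf_{jk}$, so in a Banach space its norm is at most $\|f\|_\pm$. In $L_p$ this is false.

\begin{example}\label{ex:two}
Let $r=1$ on $(0,\frac12)$ and $r=-1$ on $[\frac12,1)$, and let $f_{11}=f_{22}=1$, $f_{12}=f_{21}=r$. Since $r^2=1$,
\[
\sum_{j,k}\epsilon_j\delta_kf_{jk}=(\epsilon_1+r\epsilon_2)(\delta_1+r\delta_2).
\]
The first factor has modulus $2$ where $r=\epsilon_1\epsilon_2$ and vanishes elsewhere; the second has modulus $2$ where $r=\delta_1\delta_2$ and vanishes elsewhere. The product therefore has modulus $4$ on a set of measure $\frac12$ if $\epsilon_1\epsilon_2=\delta_1\delta_2$, and is zero otherwise. Thus $\|f\|_\pm=4\cdot2^{-1/p}$, while $\|f_{11}+f_{22}\|=2=2^{1/p-1}\|f\|_\pm$.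
\end{example}

One could fear that this loss grows with $n$. It does not, and the entries may even take values in a Hilbert space. For a measure space $(\Omega,\mu)$ and a real separable Hilbert space $E$, let $L_p(\mu;E)$ be the space of measurable $f\colon\Omega\to E$ with $\|f\|^p=\int|f|^p\,d\mu<\infty$, and define $\|f\|_\pm$ for matrices in $L_p(\mu;E)$ as above.

\begin{theorem}\label{thm:main}
Let $0<p<1$. There is $K(p)<\infty$, depending only on $p$, such that for every $\mu$, $E$ and $n$, every $n\times n$ matrix $f$ in $L_p(\mu;E)$ with $\|f\|_\pm\le1$, and all $u_j,v_k$ in the unit ball of $\ell_2$,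
\[
\Big\|\sum_{j,k}(u_j,v_k)f_{jk}\Big\|\le K(p).
\]
\end{theorem}

The problem is the case $E=\mathbb R$, $\mu$ Lebesgue measure on $(0,1)$, so its answer is yes. For a real $n\times n$ matrix $m$ let
\[
\gamma_2(m)=\inf\Big\{\max_j|u_j|\,\max_k|v_k|\ :\ u_j,v_k\in\ell_2,\ m_{jk}=(u_j,v_k)\Big\},
\]
and let $\Theta_p(m)$ be the best constant in the inequality $\|\sum m_{jk}f_{jk}\|\le\Theta_p(m)\|f\|_\pm$ over all matrices $f$ in $L_p(0,1)$. Let $K^*(p)$ be the best constant in the problem, that is, for matrices in $L_p(0,1)$.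

\begin{theorem}\label{thm:second}
Let $0<p<1$.
\begin{itemize}
\item[(a)] There is $K'(p)<\infty$ such that if $f$ is a matrix in $L_p(\mu;E)$ with $\|f\|_\pm\le1$, and $u_j,v_k\in H_0$, $x_j\in H_1$, $y_k\in H_2$ lie in the unit balls of real Hilbert spaces, then
\[
\Big\|\sum_{j,k}(u_j,v_k)\,f_{jk}\otimes x_j\otimes y_k\Big\|_{L_p(\mu;E\otimes H_1\otimes H_2)}\le K'(p).
\]
\item[(b)] For every real matrix $m$, $\ \gamma_2(m)\le\Theta_p(m)\le K(p)\gamma_2(m)$.
\item[(c)] $2^{1/p-1}\le K^*(p)\le(Cp^{-20})^{1/p}$ with $C$ absolute. In particular $K^*(p)\to\infty$ as $p\to0$.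
\item[(d)] There is no $C=C(p)$ such that every matrix $f$ in $L_p(0,1)$ with $\|f\|_\pm\le1$ can be written $f_{jk}=g\,h_{jk}$ with $\|g\|_{L_{p/(1-p)}}\le1$ and $\max_{\epsilon,\delta}\|\sum\epsilon_j\delta_kh_{jk}\|_{L_1}\le C$.
\end{itemize}
\end{theorem}

Part (b) shows that the coefficient matrices allowed in Theorem~\ref{thm:main} are, up to the factor $K(p)$, the only ones that can be allowed. Part (d) closes a natural route to Theorem~\ref{thm:main}, namely factoring through $L_1$, where \eqref{eq:G} applies by duality; see Section~\ref{sec:density}.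

Section~\ref{sec:models} treats two model cases, each of which shows one half of the method. Sections~\ref{sec:tools} and~\ref{sec:square} prepare the tools, Section~\ref{sec:proof} proves Theorem~\ref{thm:main}, and Sections~\ref{sec:conseq} and~\ref{sec:density} prove Theorem~\ref{thm:second}.

\section{Two model cases}\label{sec:models}

We recall three standard facts. \emph{Tensor products.} The Hilbert tensor product $H\otimes H'$ has the inner product determined by $(x\otimes y,x'\otimes y')=(x,x')(y,y')$, and $\mathbb R^N\otimes\mathbb R^{N'}=\mathbb R^{NN'}$. For $u\in\mathbb R^N$ let $u^{\otimes m}$ be the $m$-fold tensor power, with $u^{\otimes0}=1\in\mathbb R$. Then $(u^{\otimes m},v^{\otimes m})=(u,v)^m$, so tensor powers of unit vectors are unit vectors. A permutation of the factors of a tensor product is an isometry. \emph{Gaussian vectors.} Let $G=(g_1,\dots,g_N)$ have independent standard normal coordinates, let $\mathbb E$ be the expectation, and let $w\cdot G=\sum_lw_lg_l$. Then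
\begin{equation}\label{eq:char}
\mathbb E\,e^{iw\cdot G}=e^{-|w|^2/2}\qquad(w\in\mathbb R^N).
\end{equation}
\emph{Normalization.} Finitely many vectors $u_j,v_k$ in a unit ball span some $\mathbb R^{N}$. With two new orthonormal vectors $e,e'$ orthogonal to it, $u_j+\sqrt{1-|u_j|^2}\,e$ and $v_k+\sqrt{1-|v_k|^2}\,e'$ are unit vectors with the same inner products $(u_j,v_k)$. Hence in \eqref{eq:G} and in Theorem~\ref{thm:main} we may assume that all $u_j,v_k$ are unit vectors in some $\mathbb R^N$.

\subsection*{Scalar entries: absorbing the error}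
We prove \eqref{eq:G}. Fix a real matrix $b$ with $|\sum\epsilon_j\delta_kb_{jk}|\le1$ for all signs. The modulus of $B(s,t)=\sum s_jt_kb_{jk}$ is convex in $s$ and in $t$, so $|B(s,t)|\le1$ on $[-1,1]^n\times[-1,1]^n$; in particular $|b_{jk}|\le1$. Let $M\le n^2$ be the supremum of $|\sum(u_j,v_k)b_{jk}|$ over all $N$ and all unit vectors $u_j,v_k\in\mathbb R^N$.

We want to insert into $B$ bounded scalars that remember the vectors. Since $\mathbb E(u\cdot G)(v\cdot G)=(u,v)$, the variables $u_j\cdot G$ and $v_k\cdot G$ remember them exactly, but they are unbounded. The variables $e^{iau_j\cdot G}$ and $e^{iav_k\cdot G}$, with $a>0$, are bounded, are close to $1+iau_j\cdot G$ and $1+iav_k\cdot G$ for small $a$, and have explicit moments because a product of exponentials is again an exponential. Put $F(G)=\sum b_{jk}e^{ia(u_j+v_k)\cdot G}$. Splitting both exponentials into cosine and sine writes $F$ as a sum of four values of $B$ on the cubes, multiplied by $\pm1$ or $i$, so $|F|\le4$ and hence $|\mathbb EF|\le4$.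 By \eqref{eq:char} and $|u_j+v_k|^2=2+2(u_j,v_k)$,
\[
e^{a^2}\,\mathbb EF=\sum_{j,k}b_{jk}-a^2\sum_{j,k}(u_j,v_k)b_{jk}+\sum_{r\ge2}\frac{(-a^2)^r}{r!}\sum_{j,k}\big(u_j^{\otimes r},v_k^{\otimes r}\big)b_{jk}.
\]
Each inner sum in the last series is of the kind that defines $M$. Solving for the middle term and taking the supremum gives $a^2M\le4e^{a^2}+1+(e^{a^2}-1-a^2)M$. The error carries the unknown $M$, but with a coefficient of order $a^4$, and $M$ is finite, so the error can be moved to the left. With $a=1$ we get $M\le(4e+1)/(3-e)$, which does not depend on $n$.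

For entries in $L_p$, the passage from vertices to cubes and the summation of the series survive at the cost of constants. The step from $|F|\le4$ to $|\mathbb EF|\le4$ is an averaging step, and it has to be replaced.

\subsection*{The diagonal: mean and fluctuation}
Let $f$ be a matrix in $L_p(0,1)$ with $\|f\|_\pm\le1$, and let $F(\epsilon)=\sum\epsilon_j\epsilon_kf_{jk}$ with independent symmetric random signs $\epsilon_j$. Then $\|F(\epsilon)\|\le1$ for every $\epsilon$, and $\mathbb EF=\sum_jf_{jj}$. For every $\epsilon$ and every point of $(0,1)$ we have $|\mathbb EF|^p\le|F|^p+|F-\mathbb EF|^p$. We take expectations of this inequality between $p$-th powers, which is harmless. The products $\epsilon_j\epsilon_k$, $j<k$, are orthonormal, so by Jensen's inequality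
\[
\mathbb E|F-\mathbb EF|^p\le\big(\mathbb E|F-\mathbb EF|^2\big)^{p/2}=\Big(\sum_{j<k}(f_{jk}+f_{kj})^2\Big)^{p/2}\le2^{p/2}\Big(\sum_{j,k}f_{jk}^2\Big)^{p/2}.
\]
Integrating over $(0,1)$, we get $\|\sum_jf_{jj}\|^p\le1+2^{p/2}\|(\sum f_{jk}^2)^{1/2}\|^p$. The square function equals $|\sum f_{jk}\,e_j\otimes e_k|$, and Lemma~\ref{lem:two} below bounds its quasi-norm by a constant $L^2$ that depends only on $p$. So the mean of a bounded family is bounded as soon as the fluctuation is, and the fluctuation is measured by a variance, which can be computed.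

The proof of Theorem~\ref{thm:main} applies the second argument to the Gaussian function $F$ of the first. Its variance is a series of expressions $|\sum h_{jk}\otimes x_j\otimes y_k|^2$, where the $x_j$ and $y_k$ are tensor powers of $u_j$ and $v_k$ and are no longer orthonormal.

\section{Subadditivity and Gaussian exponentials}\label{sec:tools}

For $0<q\le1$ and $x_i\ge0$ we have $(\sum x_i)^q\le\sum x_i^q$, for finite or countable sums. We use this with $q=p$ and $q=p/2$. It gives $|\sum a_i|^p\le\sum|a_i|^p$ for convergent series in a Hilbert space, and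
\begin{equation}\label{eq:sub}
\Big\|\sum_if_i\Big\|^p\le\sum_i\|f_i\|^p
\end{equation}
for pointwise convergent series in $L_p(\mu;E)$. Only finitely many functions $f$ occur in each statement, and the set where one of them is nonzero is the union of the sets $\{|f|>1/l\}$ of finite measure. So we may assume that $\mu$ is $\sigma$-finite and use Fubini's theorem on the product of $\Omega$ with the probability space of $G$. Complex combinations of elements of $E$ lie in the complexification $E_{\mathbb C}=E+iE$, where $|x+iy|^2=|x|^2+|y|^2$; thus $|\sum z_\alpha\phi_\alpha|^2=\sum_{\alpha,\alpha'}z_\alpha\overline{z_{\alpha'}}(\phi_\alpha,\phi_{\alpha'})$ for $z_\alpha\in\mathbb C$ and $\phi_\alpha\in E$.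

The first lemma replaces convexity by binary expansion. Put $\rho=(2^p-1)^{-1}\ge1$.

\begin{lemma}\label{lem:cube}
\begin{itemize}
\item[(i)] If $f_1,\dots,f_n\in L_p(\mu;E)$ and $\|\sum\epsilon_jf_j\|\le1$ for all signs, then $\|\sum t_jf_j\|^p\le\rho$ for all $t\in[-1,1]^n$.
\item[(ii)] If $\|f\|_\pm\le1$, then $\|\sum s_jt_kf_{jk}\|^p\le\rho^2$ for all $s,t\in[-1,1]^n$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Write $(1+t_j)/2=\sum_{l\ge1}2^{-l}d_j^{(l)}$ with digits $d_j^{(l)}\in\{0,1\}$. Then $t_j=\sum_{l\ge1}2^{-l}\epsilon_j^{(l)}$ with the signs $\epsilon_j^{(l)}=2d_j^{(l)}-1$, and $\sum_jt_jf_j=\sum_l2^{-l}\sum_j\epsilon_j^{(l)}f_j$. By \eqref{eq:sub}, $\|\sum t_jf_j\|^p\le\sum_{l\ge1}2^{-lp}=\rho$.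

(ii) For fixed signs $\epsilon$, part (i) applied to the functions $\sum_j\epsilon_jf_{jk}$, $1\le k\le n$, gives $\|\sum_j\epsilon_j\varphi_j\|^p\le\rho$ with $\varphi_j=\sum_kt_kf_{jk}$. Part (i) applied to $\rho^{-1/p}\varphi_j$ gives the claim.
\end{proof}

The next lemma computes the mean of a sum of Gaussian exponentials and the variance left after removing the terms of order zero, or of orders zero and one.

\begin{lemma}\label{lem:gauss}
Let $\phi_\alpha\in E$ and $w_\alpha\in\mathbb R^N$ be finite families, let $a>0$, and put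
\[
\Phi=\sum_\alpha\phi_\alpha e^{iaw_\alpha\cdot G},\qquad\psi_\alpha=e^{-a^2|w_\alpha|^2/2}\phi_\alpha,\qquad S_m=\Big|\sum_\alpha\psi_\alpha\otimes w_\alpha^{\otimes m}\Big| .
\]
Then $\mathbb E\Phi=\sum_\alpha\psi_\alpha$, and the remainders $R_1=\Phi-\mathbb E\Phi$ and $R_2=R_1-ia\sum_\alpha\psi_\alpha(w_\alpha\cdot G)$ satisfy, for $d=1,2$,
\[
\mathbb E|R_d|^2=\sum_{m\ge d}\frac{a^{2m}}{m!}S_m^2,\qquad\mathbb E|R_d|^p\le\sum_{m\ge d}\frac{a^{mp}}{(m!)^{p/2}}S_m^p .
\]
\end{lemma}

\begin{proof}
For $w,w'\in\mathbb R^N$ let $Z=e^{iaw\cdot G}$, $c=e^{-a^2|w|^2/2}$, $P=c(1+iaw\cdot G)$, let $Z',c',P'$ be the same quantities for $w'$, and let $t=(w,w')$. By \eqref{eq:char}, $\mathbb EZ=c$, which gives the mean, and $\mathbb E Z\overline{Z'}=e^{-a^2|w-w'|^2/2}=cc'e^{a^2t}$. Hence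
\[
\mathbb E(Z-c)\overline{(Z'-c')}=cc'\big(e^{a^2t}-1\big).
\]
Differentiating $\mathbb Ee^{i(aw+\lambda w')\cdot G}=e^{-|aw+\lambda w'|^2/2}$ at $\lambda=0$ gives $\mathbb E[Z\,(w'\cdot G)]=iatc$. Therefore $\mathbb EZ\overline{P'}=c'(c-ia\cdot iatc)=cc'(1+a^2t)$, and exchanging $w$ and $w'$ and conjugating gives the same value for $\mathbb EP\overline{Z'}$. Also $\mathbb EP\overline{P'}=cc'(1+a^2t)$, since $\mathbb E(w\cdot G)(w'\cdot G)=t$ and the linear terms have mean zero. Hence
\[
\mathbb E(Z-P)\overline{(Z'-P')}=cc'\big(e^{a^2t}-1-a^2t\big).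
\]
Now $R_1=\sum\phi_\alpha(Z_\alpha-c_\alpha)$ and $R_2=\sum\phi_\alpha(Z_\alpha-P_\alpha)$. Expanding the square and the exponential series,
\[
\mathbb E|R_d|^2=\sum_{m\ge d}\frac{a^{2m}}{m!}\sum_{\alpha,\alpha'}(\psi_\alpha,\psi_{\alpha'})(w_\alpha,w_{\alpha'})^m,
\]
and the inner sum is $S_m^2$. The last inequality follows from Jensen's inequality $\mathbb E|R_d|^p\le(\mathbb E|R_d|^2)^{p/2}$ and subadditivity with $q=p/2$.
\end{proof}

We also need a lower bound for Gaussian sums with vector coefficients. Put $m_p=\mathbb E|g_1|^p$; then $0<m_p\le(\mathbb Eg_1^2)^{p/2}=1$.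

\begin{lemma}\label{lem:lower}
If $h_1,\dots,h_N\in E$ and $\theta^2=\sum_l|h_l|^2$, then $\mathbb E|\sum_lg_lh_l|^p\ge m_p\theta^p$.
\end{lemma}

\begin{proof}
Let $\theta>0$, let $Y=\sum_lg_lh_l$, and let $(e_q)$ be an orthonormal basis of the span of the $h_l$. The coordinate $(Y,e_q)=\sum_lg_l(h_l,e_q)$ is a centered Gaussian variable of variance $\theta_q^2=\sum_l(h_l,e_q)^2>0$, so $(Y,e_q)=\theta_q\xi_q$ with $\xi_q$ standard normal, and $\sum_q\theta_q^2=\theta^2$. The $\xi_q$ need not be independent. By concavity of $x\mapsto x^{p/2}$, used with the weights $\theta_q^2/\theta^2$,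
\[
\mathbb E|Y|^p=\theta^p\,\mathbb E\Big(\sum_q\frac{\theta_q^2}{\theta^2}\xi_q^2\Big)^{p/2}\ge\theta^p\sum_q\frac{\theta_q^2}{\theta^2}\,\mathbb E|\xi_q|^p=m_p\theta^p.\qedhere
\]
\end{proof}

\section{From signs to Hilbert space coefficients}\label{sec:square}

To bound the quantities $S_m$ we must replace signs by vectors that are tensored with the functions. We begin with one index. Put
\[
\beta=\sum_{m\ge2}(m!)^{-p/2}<\infty,\qquad L^p=\frac{20\rho\beta}{m_p^2}.
\]

\begin{lemma}\label{lem:one}
If $f_1,\dots,f_n\in L_p(\mu;E)$ satisfy $\|\sum\epsilon_jf_j\|\le1$ for all signs, and $u_1,\dots,u_n$ lie in the unit ball of $\mathbb R^N$, then $\|\sum_jf_j\otimes u_j\|_{L_p(\mu;E\otimes\mathbb R^N)}\le L$.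
\end{lemma}

This lemma already has the flavor of \eqref{eq:G}. For $p=1$, $E=\mathbb R$, $\mu$ the counting measure on $\{1,\dots,n\}$ and $f_j(k)=b_{jk}$, the hypothesis says that $\sum\epsilon_j\delta_kb_{jk}\le1$ for all signs, and $\|\sum f_j\otimes u_j\|=\sum_k|\sum_jb_{jk}u_j|$ is the maximum of $\sum(u_j,v_k)b_{jk}$ over $|v_k|\le1$. Accordingly the proof is again by absorption. The wanted quantity now sits in the term of order one of $\sum f_je^{iau_j\cdot G}$, where Lemma~\ref{lem:lower} detects it without any averaging of functions, and the terms of order two and higher are of the same kind, with smaller coefficients.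

\begin{proof}
Replacing $u_j$ by the unit vector $(u_j,\sqrt{1-|u_j|^2})\in\mathbb R^{N+1}$ adds the nonnegative term $|\sum_j\sqrt{1-|u_j|^2}f_j|^2$ to $|\sum f_j\otimes u_j|^2$, so it suffices to treat unit vectors. Fix the $f_j$, and let $\Lambda$ be the supremum of $\|\sum f_j\otimes u_j\|$ over all $N$ and all unit vectors $u_j\in\mathbb R^N$. By Lemma~\ref{lem:cube}(i), $\|f_j\|^p\le\rho$, so $\Lambda^p\le n\rho<\infty$ by \eqref{eq:sub}.

Fix unit vectors $u_j\in\mathbb R^N$ and $0<a\le1$. Put $c=e^{-a^2/2}$, $F=\sum_jf_je^{iau_j\cdot G}$ and $Y=\sum_jf_j(u_j\cdot G)$. At each point of $\Omega$ apply Lemma~\ref{lem:gauss} with $\phi_j=f_j$ and $w_j=u_j$, so that $\psi_j=cf_j$ and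
\[
iac\,Y=F-c\sum_jf_j-R_2 .
\]
We take $p$-th powers, expectations and integrals, and estimate the four terms.

The real and imaginary parts of $F$ are combinations of the $f_j$ with coefficients $\cos(au_j\cdot G)$ and $\sin(au_j\cdot G)$, so $\|F\|^p\le2\rho$ for every value of $G$ by Lemma~\ref{lem:cube}(i). By hypothesis $\|c\sum f_j\|^p\le c^p$. The $u_j^{\otimes m}$ are unit vectors in $\mathbb R^{N^m}$, so $\int S_m^p\,d\mu\le c^p\Lambda^p$, and since $a^{mp}\le a^{2p}$ for $m\ge2$,
\[
\int\mathbb E|R_2|^p\,d\mu\le c^pa^{2p}\beta\Lambda^p .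
\]
Finally $Y=\sum_lg_lh_l$ with $h_l=\sum_ju_{jl}f_j$, and $\sum_jf_j\otimes u_j=\sum_lh_l\otimes e_l$, so $\sum_l|h_l|^2=|\sum_jf_j\otimes u_j|^2$. Lemma~\ref{lem:lower} gives $\int\mathbb E|Y|^p\,d\mu\ge m_p\|\sum f_j\otimes u_j\|^p$. Altogether,
\[
a^pc^pm_p\Big\|\sum_jf_j\otimes u_j\Big\|^p\le2\rho+c^p+c^pa^{2p}\beta\Lambda^p .
\]
Divide by $c^p$, use $c^{-p}\le e^{1/2}$ and $2e^{1/2}\rho+1\le5\rho$, and take the supremum on the left. Since $\Lambda<\infty$, this gives $(m_pa^p-\beta a^{2p})\Lambda^p\le5\rho$. Choose $a^p=m_p/(2\beta)$; this is less than $1$ because $m_p\le1$ and $\beta>2^{-p/2}>2^{-1/2}$. The coefficient of $\Lambda^p$ becomes $m_p^2/(4\beta)$, and $\Lambda^p\le20\rho\beta/m_p^2$.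
\end{proof}

Iterating the lemma handles two indices. The second application is to functions with values in $E\otimes\mathbb R^{N'}$; this is why Hilbert space values are needed in Lemma~\ref{lem:one} even when the entries of the matrix are real-valued.

\begin{lemma}\label{lem:two}
If $h$ is a matrix in $L_p(\mu;E)$ with $\|h\|_\pm\le D$, and $x_j\in\mathbb R^N$, $y_k\in\mathbb R^{N'}$ lie in the unit balls, then $\|\sum_{j,k}h_{jk}\otimes x_j\otimes y_k\|\le L^2D$.
\end{lemma}

\begin{proof}
Let $\varphi_j=\sum_kh_{jk}\otimes y_k\in L_p(\mu;E\otimes\mathbb R^{N'})$. For fixed signs $\epsilon$, Lemma~\ref{lem:one} applied to the functions $\sum_j\epsilon_jh_{jk}$, $1\le k\le n$, and the vectors $y_k$ gives $\|\sum_j\epsilon_j\varphi_j\|\le LD$. Lemma~\ref{lem:one} applied to the $\varphi_j$ and the $x_j$ gives $\|\sum_j\varphi_j\otimes x_j\|\le L^2D$, and exchanging the last two factors is an isometry.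
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Put
\[
\sigma=\sum_{r\ge1}(r!)^{-p},\qquad\tau=\sum_{m\ge1}(m+1)2^{mp}(m!)^{-p/2}.
\]
Both are finite by the ratio test, and $\sigma\ge1$. Fix $f$ with $\|f\|_\pm\le1$, and let $M$ be the supremum of $\|\sum(u_j,v_k)f_{jk}\|$ over all $N$ and all unit vectors $u_j,v_k\in\mathbb R^N$. By the normalization in Section~\ref{sec:models} it suffices to bound $M$. By Lemma~\ref{lem:cube}(ii), $\|f_{jk}\|^p\le\rho^2$, so $M^p\le n^2\rho^2<\infty$. For signs $\epsilon,\delta$ and $r\ge1$, the vectors $\epsilon_ju_j^{\otimes r}$ and $\delta_kv_k^{\otimes r}$ are unit vectors in $\mathbb R^{N^r}$, so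
\begin{equation}\label{eq:power}
\Big\|\sum_{j,k}\epsilon_j\delta_k(u_j,v_k)^rf_{jk}\Big\|\le M .
\end{equation}

Fix unit vectors $u_j,v_k\in\mathbb R^N$ and $0<a\le1$, and put
\[
w_{jk}=u_j+v_k,\qquad F=\sum_{j,k}f_{jk}e^{iaw_{jk}\cdot G},\qquad h_{jk}=e^{-a^2(u_j,v_k)}f_{jk}.
\]
The matrix $h$ appears because $|w_{jk}|^2=2+2(u_j,v_k)$: in Lemma~\ref{lem:gauss}, applied at each point of $\Omega$ with $\alpha=(j,k)$, the coefficients are $\psi_{jk}=e^{-a^2}h_{jk}$. Thus
\begin{equation}\label{eq:meanvar}
\mathbb EF=e^{-a^2}\sum_{j,k}h_{jk},\qquad\mathbb E|F-\mathbb EF|^p\le e^{-pa^2}\sum_{m\ge1}\frac{a^{mp}}{(m!)^{p/2}}\Big|\sum_{j,k}h_{jk}\otimes w_{jk}^{\otimes m}\Big|^p .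
\end{equation}

Before the estimates, consider the orders of magnitude. The wanted sum enters the mean with coefficient $a^2$, while the fluctuation is of order $a$ and hence larger for small $a$. This does no harm as long as the terms of order $a$ are bounded independently of $M$. By Lemma~\ref{lem:two} the fluctuation is of order $a\|h\|_\pm$, and $h$ differs from $f$ by a matrix of size $a^2M$. So $M$ enters the fluctuation only at order $a^3$, and can be absorbed.

\medskip
\noindent\emph{Step 1: the size of $F$.} Let $c_j,s_j$ be the cosine and sine of $au_j\cdot G$, let $c_k',s_k'$ be those of $av_k\cdot G$, and let $B(x,y)=\sum x_jy_kf_{jk}$. Then $F=B(c,c')-B(s,s')+iB(c,s')+iB(s,c')$, so $\|F\|^p\le4\rho^2$ for every value of $G$ by Lemma~\ref{lem:cube}(ii).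

\medskip
\noindent\emph{Step 2: the size of $h$.} For signs $\epsilon,\delta$,
\begin{equation}\label{eq:hseries}
\sum_{j,k}\epsilon_j\delta_kh_{jk}=\sum_{r\ge0}\frac{(-a^2)^r}{r!}\sum_{j,k}\epsilon_j\delta_k(u_j,v_k)^rf_{jk}.
\end{equation}
The term $r=0$ has quasi-norm at most $1$. By \eqref{eq:sub}, \eqref{eq:power} and $a^{2rp}\le a^{2p}$ for $r\ge1$,
\begin{equation}\label{eq:D}
\|h\|_\pm^p\le D^p:=1+a^{2p}\sigma M^p .
\end{equation}

\medskip
\noindent\emph{Step 3: the fluctuation.} The vector $w_{jk}^{\otimes m}$ is not of the form $x_j\otimes y_k$, but it is a sum of such vectors up to the order of the factors. Expand $(u_j+v_k)^{\otimes m}$ into $2^m$ products, one for each set $A\subset\{1,\dots,m\}$ of positions occupied by $u_j$. If $|A|=r$, a permutation of the factors that depends only on $A$ carries the product to $u_j^{\otimes r}\otimes v_k^{\otimes(m-r)}$, for all $j,k$ at once. With $T_r=\sum_{j,k}h_{jk}\otimes u_j^{\otimes r}\otimes v_k^{\otimes(m-r)}$, the triangle inequality in $E\otimes\mathbb R^{N^m}$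 gives at each point of $\Omega$
\[
\Big|\sum_{j,k}h_{jk}\otimes w_{jk}^{\otimes m}\Big|\le\sum_{r=0}^m\binom mr|T_r| .
\]
Lemma~\ref{lem:two} and \eqref{eq:D} give $\|T_r\|\le L^2D$ for $0\le r\le m$, the cases $r=0$ and $r=m$ included, since $u^{\otimes0}=1$ is a unit vector. As $\binom mr\le2^m$,
\[
\Big\|\sum_{j,k}h_{jk}\otimes w_{jk}^{\otimes m}\Big\|^p\le\sum_{r=0}^m\binom mr^pL^{2p}D^p\le(m+1)2^{mp}L^{2p}D^p .
\]
Inserting this in \eqref{eq:meanvar} and using $a^{mp}\le a^p$,
\[
\int\mathbb E|F-\mathbb EF|^p\,d\mu\le e^{-pa^2}a^p\tau L^{2p}D^p .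
\]

\medskip
\noindent\emph{Step 4: the mean.} Take expectations and integrals in $|\mathbb EF|^p\le|F|^p+|F-\mathbb EF|^p$. By \eqref{eq:meanvar} the left side becomes $e^{-pa^2}\|\sum h_{jk}\|^p$. Steps 1 and 3 and $e^{pa^2}\le e$ give
\[
\Big\|\sum_{j,k}h_{jk}\Big\|^p\le4e\rho^2+a^p\tau L^{2p}D^p .
\]

\medskip
\noindent\emph{Step 5: absorption.} Take all signs equal to $1$ in \eqref{eq:hseries} and solve for the term $r=1$:
\[
a^2\sum_{j,k}(u_j,v_k)f_{jk}=\sum_{j,k}f_{jk}-\sum_{j,k}h_{jk}+\sum_{r\ge2}\frac{(-a^2)^r}{r!}\sum_{j,k}(u_j,v_k)^rf_{jk}.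
\]
By \eqref{eq:power} the $p$-th power of the quasi-norm of the last series is at most $a^{4p}\sigma M^p$. With Step 4 and \eqref{eq:D},
\[
a^{2p}\Big\|\sum_{j,k}(u_j,v_k)f_{jk}\Big\|^p\le1+4e\rho^2+a^p\tau L^{2p}+a^{3p}\sigma\tau L^{2p}M^p+a^{4p}\sigma M^p .
\]
Take the supremum on the left, and use $a^{4p}\le a^{3p}$, $a^p\le1$ and $1+4e\rho^2\le12\rho^2$. Since $M<\infty$,
\[
a^{2p}M^p\big(1-a^p\sigma(1+\tau L^{2p})\big)\le12\rho^2+\tau L^{2p}.
\]
Choose $a^p=(2\sigma(1+\tau L^{2p}))^{-1}\le\frac12$. The bracket equals $\frac12$, and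
\begin{equation}\label{eq:K}
M^p\le8\sigma^2(1+\tau L^{2p})^2(12\rho^2+\tau L^{2p})=:K(p)^p ,
\end{equation}
which depends only on $p$. This proves Theorem~\ref{thm:main}. \qed

\begin{remark}[Use of the hypotheses]
The condition $p<1$ enters through \eqref{eq:sub} and the concavity of $x\mapsto x^{p/2}$. The Hilbert structure of $E$ is used in Lemmas~\ref{lem:gauss} and~\ref{lem:lower}, and these lemmas are applied at each point of $\Omega$ and then integrated, which is where the form of the quasi-norm matters. The independent choice of $\epsilon$ and $\delta$ is used in the two iterations, Lemma~\ref{lem:cube}(ii) and Lemma~\ref{lem:two}. It cannot be dropped: if $f_{kj}=-f_{jk}$, then $\sum\epsilon_j\epsilon_kf_{jk}=0$ for all signs, while the choice $u_1=v_2=e_1$, all other vectors zero, gives $\sum(u_j,v_k)f_{jk}=f_{12}$.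
\end{remark}

\section{Tensor coefficients, multipliers and the constant}\label{sec:conseq}

\begin{proof}[Proof of Theorem~\ref{thm:second}(a)]
Only the spans of finitely many vectors matter, so $H_0,H_1,H_2$ may be taken finite-dimensional. Theorem~\ref{thm:main}, applied to the vectors $\epsilon_ju_j$ and $\delta_kv_k$, shows that the matrix $h_{jk}=(u_j,v_k)f_{jk}$ has $\|h\|_\pm\le K(p)$. Lemma~\ref{lem:two} gives the claim with $K'(p)=L^2K(p)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:second}(b)]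
Let $m_{jk}=(u_j,v_k)$, $\lambda=\max|u_j|$ and $\lambda'=\max|v_k|$. If $\lambda\lambda'=0$ then $m=0$. Otherwise Theorem~\ref{thm:main}, applied to $u_j/\lambda$ and $v_k/\lambda'$, gives $\|\sum m_{jk}f_{jk}\|\le K(p)\lambda\lambda'\|f\|_\pm$. The infimum over all representations gives the upper bound.

For the lower bound, both $\gamma_2$ and $\Theta_p$ are homogeneous, so it suffices to show that $\Theta_p(m)\le1$ implies $\gamma_2(m)\le1$. Let $\mathcal S$ be the finite set of matrices $(\epsilon_j\delta_k)$; it satisfies $\mathcal S=-\mathcal S$. If $m$ were outside the convex hull of $\mathcal S$, which is compact, the separation theorem in $\mathbb R^{n^2}$ would give a real matrix $b$ with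
\[
\sum_{j,k}m_{jk}b_{jk}>\max_{\epsilon,\delta}\sum_{j,k}\epsilon_j\delta_kb_{jk}=\max_{\epsilon,\delta}\Big|\sum_{j,k}\epsilon_j\delta_kb_{jk}\Big| .
\]
For the constant functions $f_{jk}=b_{jk}$ on $(0,1)$ this contradicts $\Theta_p(m)\le1$. So $m_{jk}=\sum_i\lambda_i\epsilon_j^{(i)}\delta_k^{(i)}$ with $\lambda_i\ge0$ and $\sum_i\lambda_i=1$. The vectors $u_j=(\sqrt{\lambda_i}\,\epsilon_j^{(i)})_i$ and $v_k=(\sqrt{\lambda_i}\,\delta_k^{(i)})_i$ are unit vectors with $(u_j,v_k)=m_{jk}$, so $\gamma_2(m)\le1$.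
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:second}(c)]
The lower bound is Example~\ref{ex:two}, with $u_j=v_j=e_j$. For the upper bound we estimate the constants in \eqref{eq:K}; the letter $C$ denotes absolute constants.

From $2^x-1\ge x\ln2$ we get $\rho\le1/(p\ln2)$ and $(2^{p/2}-1)^{-1}\le2/(p\ln2)\le3/p$. Also $m_p\ge P(|g_1|\ge1)>0.3$. From $m!\ge2^{m-1}$,
\[
\beta\le\sum_{l\ge1}2^{-lp/2}=\frac1{2^{p/2}-1}\le\frac3p,\qquad\sigma\le\sum_{l\ge0}2^{-lp}=1+\rho\le\frac3p .
\]
Hence $L^p=20\rho\beta/m_p^2\le Cp^{-2}$. Write $\tau=\sum_{m\ge1}(m+1)(4^m/m!)^{p/2}$. Since $4^m/m!\le e^4$, each of the $21$ terms with $m<22$ is at most $22e^2$. For $m\ge22>8e$, the bound $m!\ge(m/e)^m$ gives $4^m/m!\le(4e/m)^m\le2^{-m}$, so these terms add up to at most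
\[
\sum_{m\ge0}(m+1)2^{-mp/2}=\big(1-2^{-p/2}\big)^{-2}=\Big(1+\frac1{2^{p/2}-1}\Big)^2\le\frac{16}{p^2}.
\]
Thus $\tau\le Cp^{-2}$ and $\tau L^{2p}\le Cp^{-6}$. By \eqref{eq:K}, $K^*(p)^p\le K(p)^p\le Cp^{-2}\cdot p^{-12}\cdot p^{-6}=Cp^{-20}$.
\end{proof}

\section{No reduction to $L_1$ by a change of density}\label{sec:density}

Let $q=p/(1-p)$, so that $1/p=1/q+1$. H\"older's inequality with exponents $1/(1-p)$ and $1/p$, applied to $|g|^p|H|^p$, gives
\begin{equation}\label{eq:holder}
\|gH\|_{L_p}\le\|g\|_{L_q}\|H\|_{L_1}.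
\end{equation}
If every $f$ with $\|f\|_\pm\le1$ factored as in Theorem~\ref{thm:second}(d), then \eqref{eq:holder} and the inequality \eqref{eq:G} in the Banach space $L_1$ would give $\|\sum(u_j,v_k)f_{jk}\|\le K_GC$, and the problem would be solved at once. A factorization of this kind also forces averages of moduli to be bounded: if functions $\varphi_i=gH_i$ have $\|H_i\|_{L_1}\le C$, then $\|\frac1n\sum|\varphi_i|\|\le C$. So we look for a matrix whose signed sums are bounded in $L_p$ and include $n$ functions with a large average modulus.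

Standard Cauchy variables have density $1/(\pi(1+x^2))$ and characteristic function $e^{-|\xi|}$. Hence $\mathbb E|\theta|^p<\infty$ for $p<1$, $\mathbb E|\theta|=\infty$, and for independent standard Cauchy variables $\theta_i$ the sum $\sum b_i\theta_i$ has the distribution of $(\sum|b_i|)\theta_1$. By the Cauchy--Schwarz inequality, the diagonal form $(s,t)\mapsto\sum s_it_i\theta_i$ is therefore bounded in $L_p$ on pairs of Euclidean unit vectors, and it takes the values $\theta_i$. A Hadamard matrix transports it to the cube, since it maps sign vectors to a Euclidean sphere and its own rows to multiples of the basis vectors.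

\begin{proof}[Proof of Theorem~\ref{thm:second}(d)]
Let $\theta_1,\theta_2,\dots$ be independent standard Cauchy variables on $(0,1)$, and let $c=\|\theta_1\|<\infty$. Let $n$ be a power of $2$, and let $W$ be the $n\times n$ matrix obtained from $(1)$ by iterating $W\mapsto\begin{pmatrix}W&W\\W&-W\end{pmatrix}$. Its rows $W_1,\dots,W_n\in\{\pm1\}^n$ are orthogonal, so $n^{-1/2}W$ is an orthogonal matrix. Put
\[
f_{jk}=c^{-1}n^{-2}\sum_{i=1}^n\theta_iW_{ij}W_{ik}.
\]
For signs $\epsilon,\delta$,
\[
\sum_{j,k}\epsilon_j\delta_kf_{jk}=c^{-1}\sum_i\theta_is_it_i,\qquad s_i=\tfrac1n(W_i,\epsilon),\quad t_i=\tfrac1n(W_i,\delta),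
\]
and $\sum s_i^2=n^{-2}|W\epsilon|^2=n^{-1}|\epsilon|^2=1$; in the same way $\sum t_i^2=1$. The sum has the distribution of $c^{-1}(\sum|s_it_i|)\theta_1$ with $\sum|s_it_i|\le1$, so $\|f\|_\pm\le1$.

Suppose that a constant $C$ as in (d) exists, and write $f_{jk}=gh_{jk}$, where $g$ and $h$ may depend on $n$. For $\epsilon=\delta=W_i$ the vectors $s$ and $t$ equal the $i$-th basis vector, so $c^{-1}\theta_i=gH_i$ with $H_i=\sum_{j,k}W_{ij}W_{ik}h_{jk}$ and $\|H_i\|_{L_1}\le C$. Let $A_n=\frac1n\sum_{i\le n}|\theta_i|$. By \eqref{eq:holder} and the triangle inequality in $L_1$,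
\[
c^{-1}\|A_n\|_{L_p}\le\|g\|_{L_q}\Big\|\frac1n\sum_{i=1}^n|H_i|\Big\|_{L_1}\le C
\]
for every power $n$ of $2$. On the other hand, for each integer $T$ the strong law of large numbers, applied to the bounded variables $\min(|\theta_i|,T)$, gives $\liminf_nA_n\ge\mathbb E\min(|\theta_1|,T)$ almost everywhere, and the right side tends to $\mathbb E|\theta_1|=\infty$ as $T\to\infty$. So $A_n\to\infty$ almost everywhere, and Fatou's lemma gives $\int_0^1A_n^p\,dt\to\infty$. This is a contradiction.
\end{proof}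

\begin{thebibliography}{1}

\bibitem{RSD}
\emph{Rademacher series and decoupling},
\texttt{http://kaltonmemorial.missouri.edu/docs/nyjm2005.pdf}.

\end{thebibliography}
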